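# Degree spectra that no torsion-free abelian group has

## 1. The theorem, and the words in it

**Theorem 1.** *Let $K\subseteq 2^\omega$ be countable, dense and independent, and let $M_K$ be the structure in unary predicates $(U_m)_{m\in\omega}$ that has, for each $f\in K$, infinitely many elements $x$ with $U_m(x)\Leftrightarrow f(m)=1$ for all $m$, and no other elements. Then $DSp(M_K)\neq DSp(A)$ for every nontrivial countable torsion-free abelian group $A$. Hence the inclusion*
$$\{DSp(A): A \text{ a nontrivial countable torsion-free abelian group}\}\subsetneq\{DSp(\mathcal M):\mathcal M\text{ a countably infinite, automorphically nontrivial structure in a computable language}\}\tag{1}$$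
*is proper. In fact $2^{\aleph_0}$ many degree spectra of structures are not spectra of torsion-free abelian groups.*

The problem answered here is taken from "Computable Abelian Groups". In plain words: the degree spectrum of a structure records how hard it is to write the structure down. Some classes of structures are rich enough to show every possible pattern of difficulty. Are torsion-free abelian groups such a class? The theorem says no, and it names structures whose pattern no such group has. We now unpack the terms one at a time.

**Presentations and spectra.** All structures are countably infinite and in a computable language. Abelian groups are taken in the language $(+,-,0)$. A *presentation* (or copy) of $\mathcal M$ is an isomorphic structure with domain $\omega$, identified with its atomic diagram. The *degree spectrum* is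
$$DSp(\mathcal M)=\{\deg_T(\mathcal N):\mathcal N\cong\mathcal M,\ \mathcal N\text{ has domain }\omega\}.$$
A structure is *automorphically trivial* if there is a finite subset $S$ of its domain such that every permutation of the domain fixing $S$ pointwise is an automorphism. The pure set $(\omega,=)$ is an example, with $S=\emptyset$. Knight's theorem says that automorphically nontrivial structures have upward closed spectra, so for them $DSp(\mathcal M)$ is the set of degrees that compute a presentation of $\mathcal M$.

**Torsion-free groups.** An abelian group is *torsion-free* if no nonzero element has finite order. Its *rank* is the maximal size of a linearly independent subset. A nontrivial torsion-free $A$ is infinite. It is also automorphically nontrivial. Indeed, given a finite $S$, choose $x\neq0$ with $x,2x\notin S$; this is possible because doubling is injective. Choose $y\notin S\cup\{x,2x\}$. The permutation that swaps $2x$ and $y$ and fixes everything else fixes $x$ but moves $2x$, so it is not an automorphism. Hence "$\subseteq$" in (1) is trivial, and the content is that some spectrum on the right is missing on the left.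

**Density and independence.** A set $K\subseteq2^\omega$ is *dense* if every $\sigma\in2^{<\omega}$ is an initial segment of a member of $K$. A countable set $K=\{\alpha_i:i\in\omega\}$ is *independent* if
$$\alpha_j\not\le_T\bigoplus_{i\in F}\alpha_i\quad\text{whenever } F\subseteq\omega\text{ is finite and } j\notin F.$$
So the $\alpha_i$ are pairwise distinct and, taking $F=\emptyset$, noncomputable. The set of all eventually zero sequences is dense, but it is not independent, since its members are computable.

We write $\tau\preceq\delta$ for "$\tau$ is an initial segment of $\delta$".

## 2. Presentations of $M_K$ are enumerations of $K$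

**Definition.** For countable nonempty $K\subseteq2^\omega$, an *enumeration of $K$* is a function $F:\omega\times\omega\to\{0,1\}$ with $\{F(n,\cdot):n\in\omega\}=K$. Repetitions are allowed. We call $F(n,\cdot)$ the $n$-th *row*.

A presentation of $M_K$ is, up to Turing equivalence, an enumeration of $K$ in which every row is repeated infinitely often: put $F(x,m)=1$ iff $U_m(x)$. From an arbitrary enumeration $F$ one computes such a one by $F'(\langle n,i\rangle,m)=F(n,m)$. Therefore
$$X\text{ computes a presentation of }M_K\iff X\text{ computes an enumeration of }K.\tag{2}$$
If $|K|\geq2$, then $M_K$ is automorphically nontrivial: outside any finite $S$ there are two elements belonging to different $f\in K$, and transposing them is not an automorphism. A dense $K$ is infinite, so this applies in Theorem 1.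

**Small cases.** Let $K=\{f_0,\dots,f_k\}$ be finite with $k\ge1$. An enumeration of $K$ computes each $f_i$ as one of its rows, and $f_0\oplus\dots\oplus f_k$ computes an enumeration. By (2) and upward closure, $DSp(M_K)$ is the cone of degrees above $f=f_0\oplus\dots\oplus f_k$.

A group realizes this cone. Let $p_0<p_1<\cdots$ be the primes and put
$$G_f=\Big\langle \tfrac{1}{p_{2m+f(m)}}:m\in\omega\Big\rangle\le\mathbb Q .\tag{3}$$
Its elements are the rationals whose reduced denominator is a product of distinct primes $p_{2m+f(m)}$, so $p_{2m+b}$ divides $1$ in $G_f$ iff $f(m)=b$. In a presentation of $G_f$, fix the element that plays the role of $1$. To find $f(m)$, search for a solution of $p_{2m}y=1$ or of $p_{2m+1}y=1$. So every presentation computes $f$. Conversely, $f$ computes a presentation by the following fact, which we use several times.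

**Fact 1.** *An infinite $X$-c.e. subgroup $G$ of $\mathbb Q^k$ or of $\mathbb Q^{(\omega)}$ has a presentation computable from $X$.* Indeed, list $G$ without repetition as $g_0,g_1,\dots$ using $X$, and let $i+j=k$ iff $g_i+g_j=g_k$. Given $i,j$, search for $k$; negation and zero are found in the same way.

So finite $K$ yields no counterexample. Nor does the set $K$ of eventually zero sequences: it has a computable enumeration, so $DSp(M_K)$ consists of all degrees, and so does $DSp(\mathbb Q)$. The interesting $K$ are infinite sets with no simple uniform listing.

**Dense independent sets exist.** The space $(2^\omega)^\omega$ is a Polish space. For $e,j\in\omega$ let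
$$\Gamma_{e,j}=\Big\{\beta\in(2^\omega)^\omega:\ \beta_j=\Phi_e^{\bigoplus_{i\neq j}\beta_i}\Big\}.$$
This set is Borel. If all $\beta_i$ with $i\neq j$ are fixed, at most one value of $\beta_j$ puts $\beta$ into $\Gamma_{e,j}$, and a set with at most one point is meager in $2^\omega$. By the Kuratowski–Ulam theorem, applied to the product of the $j$-th factor with the remaining ones, $\Gamma_{e,j}$ is meager. By the Baire category theorem some $\beta$ lies outside all $\Gamma_{e,j}$. For finite $F\not\ni j$ we have $\bigoplus_{i\in F}\beta_i\le_T\bigoplus_{i\ne j}\beta_i$, so $(\beta_i)$ is independent. Now put $\alpha_i=\sigma_i{}^\frown\beta_i$, where $\sigma_0,\sigma_2,\sigma_4,\dots$ runs through all strings and $\sigma_{2i+1}=\emptyset$. Then $\alpha_i\equiv_T\beta_i$, so $(\alpha_i)$ is independent, and already $\{\alpha_{2i}:i\in\omega\}$ is dense.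

## 3. Two natural approaches and where they stop

**Using jumps.** The problem comes with two known facts. (i) If $A$ is torsion-free of finite rank, then $DSp'(A)=\{\mathbf a':\mathbf a\in DSp(A)\}$ has a least element. (ii) (Melnikov) There is a completely decomposable group, that is, a direct sum of subgroups of $(\mathbb Q,+)$, whose spectrum is the set of nonlow degrees $\{X:X'>_T0'\}$. One could hope that the property in (i) restricts all torsion-free groups and separates them from general structures. Fact (ii) shows that it does not. For the group in (ii), jump inversion shows that $DSp'$ is the set of all degrees strictly above $0'$. By the minimal pair theorem relativized to $0'$, there are $\mathbf b,\mathbf c>0'$ such that the only degree $\mathbf d\ge 0'$ below both is $0'$. So this set has no least element. Any restriction on groups of infinite rank has to come from elsewhere, and neither fact is used below.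

**Trying to realize $DSp(M_K)$.** By (3) one function can be coded into a group of rank $1$, so for infinite $K$ one tries
$$A=\bigoplus_{f\in K,\ i\in\omega}G_f .$$
An enumeration of $K$ computes a presentation of $A$ by Fact 1. For the other direction we want to attach to each $y\in A$ a row $f_y\in K$ by asking which of $p_{2m},p_{2m+1}$ divides $y$. For $y=1$ in a summand $G_f$ this returns $f$. But a presentation does not tell us which elements these are. Let $y$ be the sum of the element $1$ of a summand $G_f$ and the element $1$ of a summand $G_g$, with $f(m)\neq g(m)$. A prime divides $y$ only if it divides both components, so neither $p_{2m}$ nor $p_{2m+1}$ divides $y$. The search never halts, and the row $f_y$ is only partial. We need total rows that all lie in $K$, and nothing tells us what to output for such a $y$.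

For one class of $K$ this can be repaired: if $K$ contains all eventually zero sequences, these serve as safe outputs for bad elements (Section 8). For dense independent $K$ there is no repair for any group at all, and that is Theorem 1.

## 4. What every presentation of $M_K$ can enumerate

The purpose of the next lemma is to show that, for dense $K$, the presentations of $M_K$ have little in common: whatever they can all enumerate is due to finitely many members of $K$.

**Lemma 1.** *Let $K=\{\alpha_i:i\in\omega\}$ be dense. If $S\subseteq\omega$ is c.e. in every presentation of $M_K$, then $S$ is c.e. in $\bigoplus_{i\in F}\alpha_i$ for some finite $F$.*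

*Proof.* Suppose $S$ is not c.e. in any such finite join. We build $g:\omega\to\omega$ taking each value infinitely often, and let $N=\{\langle m,n\rangle:\alpha_{g(n)}(m)=1\}$. This is Turing equivalent to a presentation of $M_K$. We ensure $S\neq W_e^N$ for all $e$, which contradicts the hypothesis.

Suppose $g\restriction k$ is defined and it is the turn of $e$. Let $V$ be the set of $x$ for which there are $l\ge k$ and $\tau_0,\dots,\tau_{l-1}\in2^l$ with $\tau_i\preceq\alpha_{g(i)}$ for $i<k$, such that $x$ enters $W_e$ within $l$ steps using only oracle questions $\langle m,n\rangle$ with $m,n<l$, answered by $\tau_n(m)$. The strings $\tau_i$ with $i\geq k$ are arbitrary. Hence $V$ is c.e. in $\bigoplus_{i<k}\alpha_{g(i)}$, a join of finitely many $\alpha_i$, and so $V\neq S$.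

If there is $x\in V\setminus S$, take witnesses $l,\tau_0,\dots,\tau_{l-1}$. By density, define $g(i)$ for $k\le i<l$ so that $\tau_i\preceq\alpha_{g(i)}$. The computation then uses correct answers about $N$, so $x\in W_e^N\setminus S$, however $g$ is continued.

Otherwise there is $x\in S\setminus V$. Then $x\notin W_e^N$ for every continuation of $g\restriction k$. For if $x$ entered $W_e^N$, we could take $l\geq k$ larger than the number of steps and all coordinates queried; the strings $\tau_i=\alpha_{g(i)}\restriction l$ would witness $x\in V$. So $x\in S\setminus W_e^N$.

In both cases $S\neq W_e^N$ is guaranteed. Append one more value to $g$, following a fixed list in which each number occurs infinitely often, and go on to the next $e$. $\square$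

## 5. Finite-rank pure subgroups, and Theorem 1 reduced to Theorem 2

A subgroup $H\le A$ of a torsion-free group is *pure* if $y\in A$, $d>0$ and $dy\in H$ imply $y\in H$. Equivalently, $A/H$ is torsion-free. For $Q\subseteq A$ the *pure closure* is
$$\langle Q\rangle_*=\{y\in A: dy\in\langle Q\rangle\text{ for some }d>0\}.$$
It is the least pure subgroup containing $Q$, and it has finite rank if $Q$ is finite. In $\mathbb Z^2$, for instance, $\langle(2,4)\rangle$ is not pure, and its pure closure is $\mathbb Z(1,2)$.

**Definition.** For a nonzero finite-rank pure subgroup $H\le A$ let
$$C_H=\{f\in2^\omega: f\le_T\text{ every presentation of }H\}.$$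
For $H=\mathbb Z$ this is the set of computable functions. For $H=G_f$ it is $\{h:h\le_Tf\}$, because every presentation of $G_f$ computes $f$ and $f$ computes some presentation.

A presentation of $A$ computes everything in $C_H$. To see this, fix the finitely many numbers representing a maximal independent tuple of $H$. Enumerate $H$ as the set of $y$ some positive multiple of which is an integer combination of the tuple; listing it without repetition gives a presentation of $H$. The general obstruction says that if all presentations of $A$ enumerate $K$, then infinitely many members of $K$ must be accounted for in this local way by a single $H$.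

**Theorem 2.** *Let $A$ be a nontrivial countable torsion-free abelian group and $K\subseteq2^\omega$ countably infinite. If every presentation of $A$ computes an enumeration of $K$, then $K\cap C_H$ is infinite for some nonzero finite-rank pure subgroup $H\le A$.*

We first see why this is the right statement by deducing Theorem 1.

**Proof of Theorem 1 from Theorem 2.** Let $K=\{\alpha_i\}$ be dense and independent, and suppose $DSp(A)=DSp(M_K)$ with $A$ nontrivial, countable and torsion-free.

**Step 1: each $K\cap C_H$ is finite.** Let $H\neq0$ be a pure subgroup of $A$ of finite rank with maximal independent tuple $h_1,\dots,h_k$. Put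
$$S=\Big\{(c_1,\dots,c_k,d)\in\mathbb Z^k\times\mathbb Z_{>0}: d\text{ divides }\sum_i c_ih_i\text{ in }A\Big\},\tag{4}$$
coded as a set of natural numbers. In any presentation of $A$ we can fix the elements representing $h_1,\dots,h_k$ and search for $y$ with $dy=\sum c_ih_i$. So $S$ is c.e. in every presentation of $A$. Every presentation of $M_K$ has its degree in $DSp(M_K)=DSp(A)$, so it is Turing equivalent to a presentation of $A$. Hence $S$ is c.e. in every presentation of $M_K$. By Lemma 1, $S$ is c.e. in $Y=\bigoplus_{i\in F}\alpha_i$ for some finite $F$.

Next,
$$H\cong\{(c_1/d,\dots,c_k/d):(\bar c,d)\in S\}\le\mathbb Q^k .$$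
To see this, note that each $y\in H$ satisfies $dy=\sum c_ih_i$ for some $d>0$ and $\bar c\in\mathbb Z^k$, by maximality of the tuple. By independence the vector $\bar c/d$ does not depend on the choice. The map $y\mapsto\bar c/d$ is a homomorphism, and it is injective because $A$ is torsion-free. Its image lies in the displayed set. Conversely, if $(\bar c,d)\in S$ is witnessed by $y\in A$, then $dy\in H$, so $y\in H$ by purity, and $y\mapsto\bar c/d$. The displayed group is infinite and $Y$-c.e., so by Fact 1 $H$ has a presentation computable from $Y$. Thus every $f\in C_H$ satisfies $f\le_TY$, and independence gives $K\cap C_H\subseteq\{\alpha_i:i\in F\}$.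

**Step 2: the contradiction.** By Step 1 the conclusion of Theorem 2 fails, so some presentation $B$ of $A$ computes no enumeration of $K$. But $\deg(B)\in DSp(A)=DSp(M_K)$, so $B$ is Turing equivalent to a presentation of $M_K$, which by (2) computes an enumeration of $K$. This contradiction proves $DSp(M_K)\neq DSp(A)$. Since dense independent sets exist and $M_K$ is automorphically nontrivial in a computable language, the inclusion (1) is proper.

**Step 3: continuum many missing spectra.** Take the sequence $(\alpha_i)$ built in Section 2. For $Z\subseteq\omega$ put $K_Z=\{\alpha_{2i}:i\in\omega\}\cup\{\alpha_{2i+1}:i\in Z\}$. Each $K_Z$ is dense and independent, so $DSp(M_{K_Z})$ is not the spectrum of a nontrivial torsion-free group. It remains to see that these spectra are pairwise distinct. Let $Z\neq Z'$, say $i\in Z\setminus Z'$ (the other case is symmetric), and suppose $DSp(M_{K_Z})=DSp(M_{K_{Z'}})$. Since $\alpha_{2i+1}$ occurs as a row, it is computable in every presentation of $M_{K_Z}$, hence in every presentation of $M_{K_{Z'}}$. The set $\{2m+\alpha_{2i+1}(m):m\in\omega\}$ is c.e. in an oracle iff $\alpha_{2i+1}$ is computable from it. Lemma 1, applied to this set and the dense $K_{Z'}$, shows that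 $\alpha_{2i+1}$ is computable in a finite join of members of $K_{Z'}$. Since $\alpha_{2i+1}$ is not one of them, this contradicts independence. $\square$

Knight's theorem was not needed here: we used only equality of the two spectra, in both directions. What remains is Theorem 2.

## 6. Finite conditions and moving them into a small subgroup

Fix a nontrivial countable torsion-free abelian group $A$. A bijection $b:\omega\to A$ gives a presentation $B$ of $A$, whose atomic diagram is Turing equivalent to
$$G_B=\{\langle i,j,k\rangle: b(i)+b(j)=b(k)\}.$$
Indeed, $i+j$ is found by searching for $k$, the zero is the unique $i$ with $\langle i,i,i\rangle\in G_B$, and negatives are found by search. We approximate $b$ by finite pieces.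

**Definition.** A *condition* is a finite injective map $q$ from a finite set $\mathrm{dom}\,q\subset\omega$ into $A$.

**Definition.** For a condition $q$ and $e,n\in\omega$, run $\Phi_e$ on input $\langle n,m\rangle$ for at most $|\mathrm{dom}\,q|$ steps. Answer a query $\langle i,j,k\rangle$ with $i,j,k\in\mathrm{dom}\,q$ according to whether $q(i)+q(j)=q(k)$, and declare the result undefined if any other query is made. Let $\lambda_{e,n}(q)$ be the longest $\tau\in2^{<\omega}$ with $|\tau|\le|\mathrm{dom}\,q|$ such that for all $m<|\tau|$ this computation on $\langle n,m\rangle$ gives $\tau(m)$.

So $\lambda_{e,n}(q)$ is the part of the $n$-th row of $\Phi_e^{G_B}$ that $q$ has already decided. Two properties follow at once.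

* If $q\subseteq r$, then $\lambda_{e,n}(q)\preceq\lambda_{e,n}(r)$, because computations that halt with $q$ receive the same answers from $r$ and the bounds only grow.
* If $b=\bigcup_sq_s$ for an increasing sequence of conditions and $\Phi_e^{G_B}$ is an enumeration $F$ of some $K\subseteq 2^\omega$, then $\bigcup_s\lambda_{e,n}(q_s)=F(n,\cdot)$ for all $n$. Each computation on $\langle n,m\rangle$ has finitely many steps and queries, so it is covered by $q_s$ for all large $s$.

The next lemma is the algebraic heart of the matter. It says that anything a condition can force by using elements from all of $A$ can also be forced inside the small group generated, up to purity, by what is already committed.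

**Lemma 2 (relocation).** *Let $q$ be a condition with $H=\langle\mathrm{ran}\,q\rangle_*\neq0$ and let $r\supseteq q$ be a condition. Then there is a condition $r'\supseteq q$ with $\mathrm{dom}\,r'=\mathrm{dom}\,r$, $\mathrm{ran}\,r'\subseteq H$, and*
$$r(i)+r(j)=r(k)\iff r'(i)+r'(j)=r'(k)\qquad\text{for all }i,j,k\in\mathrm{dom}\,r.$$
*In particular $\lambda_{e,n}(r')=\lambda_{e,n}(r)$ for all $e,n$.*

**An example first.** Let $A=\mathbb Z^2$, $q(0)=(1,0)$, so $H=\mathbb Z(1,0)$, and let $r$ add $r(1)=(0,1)$, $r(2)=(1,1)$. Apply the homomorphism $\theta_N(s,t)=(s+Nt,0)$, which fixes $H$. The first coordinates of the images of $r(0),r(1),r(2)$ are $1,N,N+1$. For $N=0$ and $N=1$ injectivity fails. For $N=2$ we get $1,2,3$ and a false new sum $1+1=2$. For $N=3$ we get $1,3,4$, whose only sum relation is $1+3=4$ (in either order), which is the true one. So $N=3$ works. In general only finitely many $N$ are bad.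

*Proof.* **Step 1: split off what lies outside $H$.** Let $L$ be the subgroup generated by $\mathrm{ran}\,r$ and $P=L\cap H$. Then $L/P$ embeds in $A/H$, which is torsion-free because $H$ is pure. Also $L/P$ is finitely generated, hence free. So $P$ is a direct summand:
$$L=P\oplus\mathbb Zz_1\oplus\dots\oplus\mathbb Zz_k .$$

**Step 2: collapse into $H$.** Fix $0\neq u\in H$. For $N\in\omega$ let $\theta_N:L\to H$ be the homomorphism that is the identity on $P$ and sends $z_i\mapsto N^iu$ for $1\leq i\leq k$.

**Step 3: avoid finitely many accidents.** Let $W$ be the finite set of nonzero elements of $L$ of the form $r(i)-r(j)$ or $r(i)+r(j)-r(k)$. We want $N$ with $\theta_N(w)\neq0$ for all $w\in W$. Write $w=p+\sum t_iz_i$ with $p\in P$. If all $t_i=0$, then $\theta_N(w)=p=w\neq0$. Otherwise $\theta_N(w)=0$ means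
$$\Big(\sum_{i=1}^k t_iN^i\Big)u=-p .$$
If $p\notin\mathbb Qu$ (inside $\mathbb Q\otimes A$), no $N$ satisfies this. If $p=\gamma u$ with $\gamma\in\mathbb Q$, then $N$ is a root of $\sum_{i=1}^kt_ix^i+\gamma$, a nonzero polynomial, so there are finitely many such $N$. Hence all but finitely many $N$ satisfy $0\notin\theta_N[W]$. Fix one.

**Step 4: check $r'=\theta_N\circ r$.** It is injective, because a difference $r(i)-r(j)\neq0$ lies in $W$. It preserves sums because $\theta_N$ is a homomorphism. It reflects them because $r(i)+r(j)-r(k)\neq0$ lies in $W$ and is not sent to $0$. Its range is in $H$. It extends $q$, since $\mathrm{ran}\,q\subseteq L\cap H=P$ is fixed by $\theta_N$. Finally, $\lambda_{e,n}$ depends only on the domain and on the answers to queries about sums. $\square$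

Purity matters. In $A=\mathbb Z$ let $q(0)=2$ and $r(1)=1$, so that $r(1)+r(1)=r(0)$. Inside the impure subgroup $2\mathbb Z$ no element doubles to $2$, so $r$ cannot be moved there over $q$.

The second lemma converts a failure to diagonalize into a computation from an arbitrary copy of $H$.

**Lemma 3.** *Let $q$ be a condition with $\mathrm{ran}\,q\subseteq H$, where $H\neq0$ is a pure finite-rank subgroup, and let $\delta\in2^\omega$. Suppose $\lambda_{e,n}(r)\preceq\delta$ for all conditions $r\supseteq q$ with $\mathrm{ran}\,r\subseteq H$, and that the lengths $|\lambda_{e,n}(r)|$ of these are unbounded. Then $\delta\in C_H$.*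

*Proof.* Let $P$ be a presentation of $H$. Transfer $q$ along an isomorphism $H\cong P$; this is finitely much data. From $P$ we can list all finite injective extensions $r$ of $q$ into $P$ and compute each $\lambda_{e,n}(r)$, since answering its queries requires only addition in $P$. The conditions listed correspond exactly to the conditions $r\supseteq q$ with range in $H$, so the union of the strings found is $\delta$. Hence $\delta\le_TP$. $\square$

## 7. Building a presentation that enumerates no such $K$

**Warm-up: one function.** *If $f\in2^\omega$ is computable in every presentation of $A$, then $f\in C_H$ for some nonzero finite-rank pure $H\leq A$.* Suppose not. Build $b$ as a union of conditions with nonempty committed part, alternating extensions that make $b$ total and onto with the following action for each $e$, which ensures that row $0$ of $\Phi_e^{G_B}$ is not $f$. Given $q$ with $H=\langle\mathrm{ran}\,q\rangle_*\ne0$, if some $r\supseteq q$ has $\lambda_{e,0}(r)\not\preceq f$, pass to $r$. If not, then $\lambda_{e,0}(r)\preceq f$ for all $r\supseteq q$. Since $f\notin C_H$, Lemma 3 bounds the lengths for those $r$ with range in $H$. By Lemma 2 the same bound holds for all $r\supseteq q$, so row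 $0$ is never total. In both cases row $0$ of $\Phi_e^{G_B}$ is not $f$. If $B$ computed $f$, some $\Phi_e^{G_B}$ would have $f$ in every row, so $B$ does not compute $f$.

**Why an infinite $K$ is harder.** Now the opponent $\Phi_e$ lists all of $K$. To defeat it, we pick a row $n$ and keep it away from $\alpha_0$, then from $\alpha_1$, and so on. The natural strategy is to leave $\alpha_i$ when its turn comes. It breaks at one definite point. Suppose our current condition is $q$ and every $r\supseteq q$ has $\lambda_{e,n}(r)\preceq\alpha_i$, with unbounded lengths. Then row $n$ is forced to be $\alpha_i$, a member of $K$, and row $n$ is lost. By Lemmas 2 and 3 this can happen only if $\alpha_i\in C_H$ for $H=\langle\mathrm{ran}\,q\rangle_*$. We could begin by choosing a row that leaves all members of the finite set $K\cap C_H$. But $b$ must be onto $A$, so we must add new elements, and $H$ grows to some $H'$. Then $K\cap C_{H'}$ may contain a new $\delta$ extending what row $n$ has shown so far. At a condition generating $H'$ Lemma 3 no longer protects us against $\delta$.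

**Escape before growing.** The way past this is a matter of timing. We know in advance which element $a$ will be added next, hence we know $H'$ and the finite set $K\cap C_{H'}$. Before adding $a$, while all commitments still lie in $H$, we move row $n$ off every $\delta\in K\cap C_{H'}$. If $\delta\in C_H$, this was done earlier. If $\delta\notin C_H$, the trap for $\delta$ cannot yet be set inside $H$, by Lemma 3, and relocation lets us do all moves inside $H$.

**Proof of Theorem 2.** We prove the contrapositive. Let $K=\{\alpha_i:i\in\omega\}$ be infinite and assume that
$$D_H:=K\cap C_H\ \text{ is finite for every nonzero finite-rank pure } H\le A.\tag{5}$$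
We build a presentation $B$ of $A$ that computes no enumeration of $K$, by meeting for each $e$ the requirement

$$R_e:\quad \Phi_e^{G_B}\text{ is not an enumeration of }K.$$

**The data carried along.** We build conditions $q_0\subseteq q_1\subseteq\cdots$ with $H_s=\langle\mathrm{ran}\,q_s\rangle_*\neq0$, and finite sets $Act_s$ of *active* pairs $(e,n)$, where $(e,n)$ means that row $n$ is our chosen witness for $R_e$. We maintain
$$(I)\qquad \lambda_{e,n}(q_s)\not\preceq\delta\quad\text{for all }(e,n)\in Act_s\text{ and }\delta\in D_{H_s}.$$
Fix a list of $A$. Let $q_0=\{(0,a_0)\}$ with $a_0\neq0$, and $Act_0=\emptyset$, so $(I)$ holds vacuously. Stage $s$ has three steps.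

**Step 1: choose a row for $R_s$ that leaves all of $D_{H_s}$.** Suppose there are $n$ and a condition $r\supseteq q_s$ with $\lambda_{s,n}(r)\not\preceq\delta$ for all $\delta\in D_{H_s}$. By Lemma 2, applied to $q_s$ and $r$, we may take $r$ with range in $H_s$. Let $q=r$ and activate $(s,n)$. Otherwise let $q=q_s$ and activate nothing.

*In the "otherwise" case, $R_s$ holds for every $B$ whose bijection $b$ extends $q_s$.* Suppose $\Phi_s^{G_B}=F$ were an enumeration of $K$. Every initial segment of a row $F(n,\cdot)$ is an initial segment of $\lambda_{s,n}(r)$ for some finite $r$ with $q_s\subseteq r\subseteq b$, hence of a member of $D_{H_s}$. As $D_{H_s}$ is finite, a single $\delta\in D_{H_s}$ has infinitely many of these initial segments, so $F(n,\cdot)=\delta\in D_{H_s}$. This holds for all $n$, so $K\subseteq D_{H_s}$ is finite, a contradiction. (If $D_{H_s}=\emptyset$, the "otherwise" case does not occur.)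

After Step 1 we have $\mathrm{ran}\,q\subseteq H_s=\langle\mathrm{ran}\,q\rangle_*$, and
$$\lambda_{e,n}(q)\not\preceq\delta\quad\text{for all active }(e,n)\text{ and }\delta\in D_{H_s}.\tag{6}$$
For old pairs this is $(I)$ and monotonicity; for the new pair it is the choice of $r$. By monotonicity, (6) persists when $q$ is extended.

**Step 2: escape, inside $H_s$, from everything dangerous for the next subgroup.** Let $a$ be the first element of $A\setminus\mathrm{ran}\,q$ in the list; it exists since $A$ is infinite. Put
$$H'=\langle\mathrm{ran}\,q\cup\{a\}\rangle_*,\qquad E=D_{H'}\cup\{\alpha_0,\dots,\alpha_s\}.$$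
By (5), $E$ is a finite subset of $K$. Go through the active pairs $(e,n)$ and the $\delta\in E$ one after another, where $q$ always denotes the current condition, with range in $H_s$.

* If some $r\supseteq q$ with $\mathrm{ran}\,r\subseteq H_s$ has $\lambda_{e,n}(r)\not\preceq\delta$, replace $q$ by $r$.
* Otherwise $\lambda_{e,n}(r)\preceq\delta$ for all $r\supseteq q$ with range in $H_s$. Deactivate $(e,n)$ permanently, and skip its remaining $\delta$.

*In the second case $R_e$ is met by every $B$ whose bijection extends $q$.* If the lengths of these $\lambda_{e,n}(r)$ were unbounded, Lemma 3 would give $\delta\in C_{H_s}$. Since $\delta\in E\subseteq K$, this means $\delta\in D_{H_s}$. But $\lambda_{e,n}(q)\preceq\delta$, which contradicts (6). So the lengths are bounded for conditions in $H_s$. As $H_s=\langle\mathrm{ran}\,q\rangle_*$, Lemma 2 replaces any $r\supseteq q$ in $A$ by one in $H_s$ with the same $\lambda_{e,n}$, so the lengths are bounded over all conditions $r\supseteq q$. Therefore row $n$ of $\Phi_e^{G_B}$ is not a total $0$-$1$ sequence for any $B$ extending $q$, and $\Phi_e^{G_B}$ is not an enumeration of $K$.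

At the end of Step 2, every pair that is still active satisfies $\lambda_{e,n}(q)\not\preceq\delta$ for all $\delta\in E$.

**Step 3: add $a$ and make the domain grow.** Let $m$ be the least number not in $\mathrm{dom}\,q$. Put $q_{s+1}=q\cup\{(m,y)\}$, where $y=a$ if $a\notin\mathrm{ran}\,q$, and otherwise $y$ is any element of the infinite set $H'\setminus\mathrm{ran}\,q$. Let $Act_{s+1}$ be the set of pairs now active. In both cases $a\in\mathrm{ran}\,q_{s+1}\subseteq H'$. The range also contains the range that $q$ had when $H'$ was defined, so $H_{s+1}=H'$. Since $D_{H_{s+1}}=D_{H'}\subseteq E$, monotonicity and the end of Step 2 give $(I)$ for $q_{s+1}$.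

**Step 4: verification.** Let $b=\bigcup_sq_s$. It is injective. It is total because each stage adds the least missing number to the domain, and onto because each stage ensures that the first missing element of the list enters the range. So $b$ gives a presentation $B$ of $A$. Consider $R_e$. If no pair was activated at stage $e$, then $R_e$ holds by Step 1. If a pair $(e,n)$ was activated and later deactivated, then $R_e$ holds by Step 2. Otherwise $(e,n)$ is active from stage $e$ on. For each $i$, at a stage $s\geq\max(e,i)$ we had $\alpha_i\in E$, so $\lambda_{e,n}(q_{s+1})\not\preceq\alpha_i$. If $\Phi_e^{G_B}=F$ were an enumeration of $K$, then $F(n,\cdot)=\bigcup_s\lambda_{e,n}(q_s)$ would be some $\alpha_i$, which is impossible. So every $R_e$ holds, and $B$ computes no enumeration of $K$. This proves Theorem 2, and with it Theorem 1. $\square$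

## 8. When the eventually zero sequences are present

The decoding attempt in Section 3 failed because a search might not halt and because there was nothing safe to output. Both defects can be cured under one extra hypothesis on $K$.

**Theorem 3.** *If $K\subseteq2^\omega$ is countable and contains all eventually zero sequences $\sigma{}^\frown0^\infty$, then $DSp(M_K)=DSp(A)$ for some torsion-free abelian group $A$.*

So for dense independent $K$ the spectrum $DSp(M_K)$ is not realized, but adding the eventually zero sequences to $K$ makes it realized.

**The group.** Fix distinct primes $p_\sigma$, computably in $\sigma\in2^{<\omega}$. Write $\varepsilon_\sigma(f)=1$ if $\sigma\preceq f$ and $\varepsilon_\sigma(f)=0$ otherwise. Let $V$ be the $\mathbb Q$-vector space with basis $c$ and $x_{f,i}$ ($f\in K$, $i\in\omega$), and let $A\le V$ be generated by $c$ and all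
$$\frac{x_{f,i}-\varepsilon_\sigma(f)\,c}{p_\sigma^{\,k}}\qquad(f\in K,\ i\in\omega,\ \sigma\in2^{<\omega},\ k\in\omega).\tag{7}$$
The point of $c$ is that the question about $x_{f,i}$ at $\sigma$ now has the form "which multiple of $c$ is it congruent to, modulo $p_\sigma$?". We will see that this question has an answer for every element of $A$.

**Step 1: an enumeration of $K$ computes a presentation of $A$.** Given an enumeration with rows $f_0,f_1,\dots$, use basis elements $c,x_{n,i}$ and the generators (7) with $f=f_n$. This gives an infinite subgroup of $\mathbb Q^{(\omega)}$ that is c.e. in the enumeration, so Fact 1 gives a presentation computable from it. It is isomorphic to $A$: each $f\in K$ owns countably infinitely many pairs $(n,i)$ with $f_n=f$, and we match these with the elements $x_{f,0},x_{f,1},\dots$.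

**Step 2: every element has a residue at every $\sigma$.** We show that for each $y\in A$ and each $\sigma$ there is a unique $r_\sigma(y)\in\{0,\dots,p_\sigma-1\}$ with $p_\sigma\mid y-r_\sigma(y)c$ in $A$.

*Existence* follows from $A=\mathbb Zc+p_\sigma A$, which we check on generators. Taking $k=1$ in (7) gives $x_{f,i}\in\varepsilon_\sigma(f)c+p_\sigma A$. If $\tau\neq\sigma$ and $w=(x_{f,i}-\varepsilon_\tau(f)c)/p_\tau^k$, then $p_\tau^kw\in\mathbb Zc+p_\sigma A$. Choosing integers $s,t$ with $sp_\tau^k+tp_\sigma=1$ we get $w=s(p_\tau^kw)+p_\sigma(tw)\in\mathbb Zc+p_\sigma A$. Finally, $(x_{f,i}-\varepsilon_\sigma(f)c)/p_\sigma^k$ is $p_\sigma$ times the generator with exponent $k+1$.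

*Uniqueness* follows from $c\notin p_\sigma A$. Let $\varphi_\sigma:V\to\mathbb Q$ be the linear map with $c\mapsto1$ and $x_{f,i}\mapsto\varepsilon_\sigma(f)$. It sends the generator in (7) with index $\tau$ to $(\varepsilon_\sigma(f)-\varepsilon_\tau(f))/p_\tau^k$, which is $0$ for $\tau=\sigma$ and lies in $\mathbb Z_{(p_\sigma)}$ for $\tau\neq\sigma$. So $\varphi_\sigma[A]\subseteq\mathbb Z_{(p_\sigma)}$, while $\varphi_\sigma(c)=1\notin p_\sigma\mathbb Z_{(p_\sigma)}$; thus $c\notin p_\sigma A$. If two residues $r\neq r'$ worked for $y$, then $(r-r')c\in p_\sigma A$ with $r-r'$ invertible modulo $p_\sigma$, and so $c\in p_\sigma A$, a contradiction.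

Two consequences: $r_\sigma(y)$ is computable uniformly in $\sigma,y$ from a presentation of $A$ with the element $c$ fixed, by a search that always halts. And applying $\varphi_\sigma$ to $y-r_\sigma(y)c\in p_\sigma A$ gives
$$\varphi_\sigma(y)\equiv r_\sigma(y)\pmod{p_\sigma}\quad\text{in }\mathbb Z_{(p_\sigma)}.\tag{8}$$

**Step 3: attach a total sequence to every element.** For $y\in A$ say that *level $n$ is good* if exactly one $\sigma_n\in2^n$ has $r_{\sigma_n}(y)=1$, all other $\sigma\in2^n$ have $r_\sigma(y)=0$, and, if $n>0$, level $n-1$ is good and $\sigma_n$ extends $\sigma_{n-1}$. If all levels are good, let $f_y=\bigcup_n\sigma_n$. If $n$ is the first bad level, let $f_y=\sigma_{n-1}{}^\frown0^\infty$, and $f_y=0^\infty$ if $n=0$.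

The value $f_y(k)$ is determined by the levels up to $k+1$. If these are all good, $f_y(k)=\sigma_{k+1}(k)$. If the first bad level is some $n\le k+1$, then $f_y(k)=0$, since $|\sigma_{n-1}|=n-1\le k$ (or $n=0$). So the $f_y$ are uniformly computable from the presentation.

For example, $r_\sigma(c)=1$ for all $\sigma$, so level $0$ is good, level $1$ is bad, and $f_c=0^\infty$. If $y=x_{f,0}+x_{g,0}-x_{g,1}$, then $p_\sigma\mid y-\varepsilon_\sigma(f)c$ for all $\sigma$, so $f_y=f$.

**Step 4: $(f_y)_{y\in A}$ is an enumeration of $K$.**

*Every $f\in K$ occurs.* For $y=x_{f,i}$ we have $r_\sigma(y)=\varepsilon_\sigma(f)$ for all $\sigma$, so all levels are good with $\sigma_n=f\restriction n$, and $f_y=f$.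

*If some level is bad,* then $f_y$ is eventually zero, so $f_y\in K$. This is where the hypothesis on $K$ is used.

*Suppose all levels are good.* Write $y=\rho c+\sum_{j\le m}\rho_jx_{f_j,i_j}$ with rational coefficients. Then
$$\varphi_\sigma(y)=\rho+\sum_{j:\,\sigma\preceq f_j}\rho_j ,$$
which lies in a finite set of rationals independent of $\sigma$. Let $\epsilon\in\{0,1\}$. If $r_\sigma(y)=\epsilon$, then by (8) $p_\sigma$ divides the numerator of $\varphi_\sigma(y)-\epsilon$. Only finitely many nonzero values of this difference are possible, and the primes $p_\sigma$ are distinct. So for all but finitely many $\sigma$, $r_\sigma(y)=\epsilon$ implies $\varphi_\sigma(y)=\epsilon$.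

For all large $n$ there is $\sigma\in2^n$ that is not an initial segment of $f_y$ or of any $f_j$. For this $\sigma$ we have $r_\sigma(y)=0$, because level $n$ is good and $\sigma\neq\sigma_n$, and $\varphi_\sigma(y)=\rho$. Taking $n$ large enough to avoid the finitely many exceptions, we get $\rho=0$. Now let $\sigma=f_y\restriction n=\sigma_n$ with $n$ large. Then $r_\sigma(y)=1$, so $\sum_{j:\,\sigma\preceq f_j}\rho_j=1$, and in particular some $f_j$ extends $f_y\restriction n$. There are finitely many $j$, so one $f_j$ extends $f_y\restriction n$ for infinitely many $n$. Hence $f_y=f_j\in K$.

**Step 5: equality of spectra.** By Steps 1 to 4 and (2), a set computes a presentation of $A$ iff it computes an enumeration of $K$ iff it computes a presentation of $M_K$. The group $A$ is nontrivial and torsion-free, and $|K|\geq2$, so both structures are automorphically nontrivial. By Knight's upward closure $DSp(A)=DSp(M_K)$. $\square$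

## 9. "Infinite" in Theorem 2 cannot become "cofinite"

Let $K_0=\{\alpha_i:i\in\omega\}$ be independent, let $K$ be $K_0$ together with all eventually zero sequences, and let $A$ be the group of Theorem 3 for this $K$. Every presentation of $A$ computes an enumeration of $K$, so the hypothesis of Theorem 2 holds. The set $K\cap C_H$ is infinite for every nonzero finite-rank pure $H\leq A$, since $C_H$ contains all computable sequences, in particular the eventually zero ones.

It is never cofinite in $K$. Let $H\le A$ be nonzero, pure and of finite rank, and let $S$ be the set in (4). It is c.e. in every presentation of $A$, hence in every presentation of $M_K$, because $DSp(A)=DSp(M_K)$. Since $K$ is dense, Lemma 1 shows that $S$ is c.e. in a finite join $Y$ of members of $K$. As in Step 1 of the proof of Theorem 1, $H$ has a presentation computable from $Y$, so every member of $C_H$ is computable from $Y$. The eventually zero members of the join are computable, so $Y$ is Turing equivalent to a join of finitely many $\alpha_i$. By independence $C_H$ contains only finitely many of the $\alpha_i$, so infinitely many members of $K$ lie outside $C_H$.
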